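\title{Approximation order and polynomial reproduction for smooth splines on the three-direction mesh}

\begin{abstract}
Let $\pi^\rho_{k,\Delta}$ be the space of $C^\rho$ piecewise polynomials of total degree at most $k$ on the three-direction mesh of the plane. We determine the approximation order $r_0$ of this space for all $0\le\rho<k$, and we show that whenever $r_0\ge1$ the space contains a compactly supported function $B$ with $\sum_{j\in\mathbb Z^2}p(j)B(\cdot-j)=p$ for every polynomial $p$ of degree less than $r_0$. This proves the conjecture that the approximation order is always realized by a degree-preserving operator built on a single compactly supported spline. On the Fourier side both questions reduce to one linear problem for polynomials in two variables, which we solve in all cases.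
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Delta$ be the triangulation of the plane cut out by the lines $x_1=j$, $x_2=j$, $x_1-x_2=j$, $j\in\mathbb Z$: the square mesh with vertex set $\mathbb Z^2$, with the north-east diagonal drawn in each square. For integers $k\ge1$ and $0\le\rho<k$ let
\[
S=\pi^\rho_{k,\Delta}
\]
be the space of functions in $C^\rho(\mathbb R^2)$ that coincide on each triangle of $\Delta$ with a polynomial of total degree at most $k$. Let $\pi_m$ be the space of polynomials in two variables of total degree at most $m$.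

For $h>0$ the space $S^h=\{s(\cdot/h):s\in S\}$ is the same spline space on the mesh $h\Delta$. The \emph{approximation order} of $S$ is the largest integer $r$ such that
\[
\operatorname{dist}_\infty(f,S^h)=O(h^r)\qquad(h\to0)
\]
for every sufficiently smooth compactly supported $f$. It measures how fast the uniform error can decrease when the mesh is refined. For a compactly supported function $B$ let
\[
T_B:\ p\mapsto\sum_{j\in\mathbb Z^2}p(j)\,B(\cdot-j);
\]
the sum is locally finite. The map $T_B$ is \emph{degree-preserving on $\pi_m$} if it maps $\pi_m$ into $\pi_m$ and $\deg T_Bp=\deg p$ for every $p\in\pi_m$.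

The two notions are linked in one direction by a short argument. If $B\in S$ and $T_B$ is degree-preserving on $\pi_m$, then a finite combination $B'$ of shifts of $B$ satisfies $T_{B'}p=p$ on $\pi_m$, and the spline $\sum_jf(jh)B'(\cdot/h-j)$ approximates $f$ to order $h^{m+1}$ (Lemma~\ref{lem:easy}). The simplest case is $k=1$, $\rho=0$: for the piecewise linear $B$ with $B(0)=1$ and $B(j)=0$ at the other vertices, $T_Bp$ is the piecewise linear interpolant of $p$, so $T_B$ is the identity on $\pi_1$. Another known case is $\pi^1_{5,\Delta}$, which has approximation order $6$ and contains a compactly supported $B$ with $T_B$ degree-preserving on $\pi_5$. The following conjecture, posed in \cite{controlled}, says that such a $B$ always accounts for the whole approximation order.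

\medskip\noindent\textbf{Conjecture.} \emph{If $\pi^\rho_{k,\Delta}$ has approximation order $m+1$ with $m\ge0$, then there is a compactly supported $B\in\pi^\rho_{k,\Delta}$ such that $T_B$ is degree-preserving on $\pi_m$.}\medskip

In one variable there is nothing to fear from smoothness. The $(k+1)$-fold convolution power of the indicator function of $[0,1]$ is a $C^{k-1}$ piecewise polynomial of degree $k$ with Fourier transform $\bigl((1-e^{-i\xi})/(i\xi)\bigr)^{k+1}$; this vanishes to order $k+1$ at the nonzero points of $2\pi\mathbb Z$, which makes $T_B$ degree-preserving up to degree $k$ (the proof of Lemma~\ref{lem:fourier} applies verbatim). Since $\pi_k\subset S$, one would guess the order $k+1$ in the plane as well. This guess is wrong in general: at a vertex the six polynomial pieces are tied by smoothness conditions across three lines, and these conditions can lower the order, even to $0$. So the order is not known in advance, and the hypothesis of the conjecture concerns all of $S$, including splines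 of unbounded support with no control on their coefficients, while the conclusion asks for one compactly supported function. We prove the conjecture by computing both sides.

\begin{theorem}\label{thm:conj}
The conjecture is true for all $k\ge1$ and $0\le\rho<k$.
\end{theorem}

Put
\[
\kappa=k-\rho\ge1,\qquad N=2k-3\rho-2=2\kappa-\rho-2,
\]
and
\begin{equation}\label{eq:r0}
r_0=\begin{cases}
0,&N<0,\\
\rho+2,&N\in\{0,1\},\\
\rho+3,&N=2,\\
\min(k,\,2k-2\rho-2),&N\ge3,\ k<3\rho+2,\\
k+1,&N\ge3,\ k\ge3\rho+2.
\end{cases}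
\end{equation}
Let $\operatorname{dist}_q$ denote the distance in $L_q(\mathbb R^2)$.

\begin{theorem}\label{thm:main}
Let $k\ge1$, $0\le\rho<k$, $S=\pi^\rho_{k,\Delta}$.
\begin{enumerate}
\item[(a)] The approximation order of $S$ is $r_0$. For every $1\le q\le\infty$ and every $0\ne f\in C_c^\infty(\mathbb R^2)$,
\[
\liminf_{h\to0}h^{-r_0}\operatorname{dist}_q(f,S^h)>0\qquad\text{and}\qquad\operatorname{dist}_q(f,S^h)=O(h^{r_0}).
\]
\item[(b)] If $r_0\ge1$, there is a compactly supported real $B\in S$ with $T_Bp=p$ for all $p\in\pi_{r_0-1}$. No compactly supported $B\in S$ has $T_B$ degree-preserving on $\pi_{r_0}$.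
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:conj} follows at once: if the order is $m+1\ge1$, then $m+1=r_0$ by (a), and the identity map of $\pi_m$ given by (b) is degree-preserving. In particular, the order is positive if and only if $2k\ge3\rho+2$, and it then equals the largest $m+1$ for which some compactly supported $B\in S$ has $T_B$ degree-preserving on $\pi_m$. For $\rho=0$ formula \eqref{eq:r0} gives $k+1$ for every $k$; for $\rho=1$ and $k=2,3,4,5$ it gives $0,3,4,6$.

The proof runs as follows. The Fourier transform of a bounded spline is a polynomial in the frequency $\eta$ with $2\pi\mathbb Z^2$-periodic coefficients, divided by $(\eta_1\eta_2(\eta_1+\eta_2))^\kappa$ (Section~\ref{sec:symbol}). Because the coefficients are periodic, their behavior near the origin governs the transform near every point of $2\pi\mathbb Z^2$. Approximation to order $r$ requires the transform to be close to $\hat f$ near the origin and small near the other lattice points, and a degree-preserving $B$ is characterized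 by conditions of the same shape. Section~\ref{sec:cubic} carries this out by hand for $C^1$ cubics. In general the leading terms of the coefficients satisfy a finite linear system (Section~\ref{sec:solutions}). If it has no solution over the field of rational functions, the order is bounded above (Section~\ref{sec:lower}); a polynomial solution produces $B$ (Section~\ref{sec:construct}). Sections~\ref{sec:forms}--\ref{sec:existence} show that both kinds of solvability stop at the same number $r_0$.

\medskip\noindent\textbf{Conventions.} Functions are complex valued. The space $S$ is invariant under integer shifts and complex conjugation, and for real $f$ the distances to the real and to the complex spline space agree, since $|f-\operatorname{Re}s|\le|f-s|$. The mesh lines are parallel to $e_1=(1,0)$, $e_2=(0,1)$, $e_3=e_1+e_2$; the index $\nu\in\{1,2,3\}$ always refers to these directions, and $\partial_\nu$ is the derivative along $e_\nu$, so $\partial_3=\partial_1+\partial_2$. Every vector $a=(a_1,a_2)$ carries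 a third component $a_3=a_1+a_2$, and
\[
\omega(a)=a_1a_2a_3 .
\]
For a polynomial $P(\eta_1,\eta_2)$ we write $P(\partial)=P(\partial_1,\partial_2)$, so $\omega(\partial)=\partial_1\partial_2\partial_3$. The Fourier transform is $\hat s(\eta)=\int s(x)e^{-i\eta\cdot x}\,dx$. A \emph{form} is a homogeneous polynomial, $0$ being a form of every degree; $\mathcal H_m$ is the space of complex forms of degree $m$ in two variables, and $\mathcal H_m=0$ for $m<0$.

\section{From one function to the approximation order}\label{sec:easy}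

The first lemma recognizes degree-preserving maps on the Fourier side; the second draws the consequences.

\begin{lemma}\label{lem:fourier}
Let $r\ge1$ and let $B$ be continuous and compactly supported, with $\hat B(0)\ne0$ and $\partial^\alpha\hat B(2\pi\beta)=0$ for all $\beta\in\mathbb Z^2\setminus0$ and $|\alpha|<r$. Then $T_B$ is degree-preserving on $\pi_{r-1}$.
\end{lemma}

\begin{proof}
The function $\sum_j(x-j)^\alpha B(x-j)$ is continuous and $\mathbb Z^2$-periodic, with Fourier coefficients $\int x^\alpha B(x)e^{-2\pi i\beta\cdot x}dx=(i\partial)^\alpha\hat B(2\pi\beta)$. For $|\alpha|<r$ they vanish when $\beta\ne0$, so the function is the constant $b_\alpha=(i\partial)^\alpha\hat B(0)$. For $p\in\pi_{r-1}$ Taylor's formula at $x$ gives $p(j)=\sum_{|\alpha|<r}\frac{(-1)^{|\alpha|}}{\alpha!}(x-j)^\alpha\partial^\alpha p(x)$, hence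
\[
T_Bp=\sum_{|\alpha|<r}\frac{(-1)^{|\alpha|}}{\alpha!}\,b_\alpha\,\partial^\alpha p=\hat B(0)\,p+(\text{terms of lower degree}).\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:easy}
Let $r\ge1$ and let $B\in S$ be compactly supported with $T_B$ degree-preserving on $\pi_{r-1}$. Then:
\begin{enumerate}
\item[(a)] there is a compactly supported real $B'\in S$ with $T_{B'}p=p$ for all $p\in\pi_{r-1}$;
\item[(b)] $\operatorname{dist}_q(f,S^h)=O(h^r)$ for all $f\in C^r_c(\mathbb R^2)$ and $1\le q\le\infty$.
\end{enumerate}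
\end{lemma}

\begin{proof}
(a) Let $\tau_a p=p(\cdot+a)$. A change of the summation index shows $T_B\tau_j=\tau_jT_B$ for $j\in\mathbb Z^2$. On $\pi_{r-1}$ we have $\tau_{e_\nu}=\exp\partial_\nu$ with $\partial_\nu^r=0$, so
\[
\partial_\nu=\sum_{m=1}^{r-1}\frac{(-1)^{m-1}}m(\tau_{e_\nu}-1)^m
\]
is a polynomial in the shift. Hence $T_B$, as an operator on $\pi_{r-1}$, commutes with $\partial_1,\partial_2$ and therefore with every translation $\tau_x=\exp(x_1\partial_1+x_2\partial_2)$. The linear functional $p\mapsto(T_Bp)(0)$ on $\pi_{r-1}$ has the form $p\mapsto(a(\partial)p)(0)$ with a polynomial $a$, and then $(T_Bp)(x)=(T_B\tau_xp)(0)=(a(\partial)p)(x)$. Since $T_B1=a(0)$ has degree $0$, we have $a(0)\ne0$. Thus $T_B=a(0)(1-Z)$ with $Z$ a polynomial in $\partial_1,\partial_2$ without constant term, $Z^r=0$, and $T_B^{-1}=a(0)^{-1}\sum_{m<r}Z^m$ is a polynomial in $\partial_1,\partial_2$, hence a finite combination $\sum_jc_j\tau_j$ of integer shifts. The function $B''=\sum_jc_jB(\cdot+j)\in S$ satisfies $T_{B''}p=\sum_jc_j\tau_jT_Bp=p$.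 Put $B'=\operatorname{Re}B''$; then $T_{B'}p=\operatorname{Re}T_{B''}p=p$ for real $p$, and for all $p$ by linearity.

(b) Let $B'$ vanish outside the disc of radius $R_0$ about $0$, and let $f_h=\sum_jf(jh)B'(\cdot/h-j)\in S^h$. Fix $x$ and let $p$ be the Taylor polynomial of $f$ at $x$ of degree $r-1$. By (a) applied to $p(h\,\cdot)$,
\[
f_h(x)-f(x)=f_h(x)-p(x)=\sum_j\bigl(f(jh)-p(jh)\bigr)B'(x/h-j).
\]
Only $j$ with $|jh-x|\le R_0h$ contribute; their number is bounded independently of $x$ and $h$, and for them $|f(jh)-p(jh)|\le C_fh^r$. So $|f_h-f|\le C_f'h^r$ everywhere, and for $h\le1$ the support of $f_h-f$ lies in a fixed bounded set.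
\end{proof}

Part (b) holds for $f\in C_c^r$, while the lower bound in Theorem~\ref{thm:main} holds for $f\in C_c^\infty$; so the order $r_0$ does not depend on how ``sufficiently smooth'' is read between $C_c^{r_0}$ and $C_c^\infty$.

\section{The Fourier transform of a spline}\label{sec:symbol}

A high power of $\partial_\nu$ annihilates a spline inside the triangles and also across edges parallel to $e_\nu$. A high power of $\omega(\partial)$ therefore leaves only point masses at the vertices, and the smoothness of the spline restricts these masses. We use two standard facts. Two polynomials join in $C^\rho$ across a line $\theta=0$, with $\theta$ affine, if and only if their difference is divisible by $\theta^{\rho+1}$. A distribution on $\mathbb R^2$ supported at $0$ is $P(\partial)\delta$ for a unique polynomial $P$, and if it is homogeneous of degree $-2-m$, then $P\in\mathcal H_m$.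

Let
\[
\Lambda=\{(d,\gamma):\ d\le k,\ \gamma\in\mathbb Z_{\ge0}^2,\ |\gamma|=2d-3\rho-2\},\qquad n=|\Lambda|.
\]
The largest $|\gamma|$ that occurs is $N$, for $d=k$; so $n=0$ if and only if $N<0$. If $(d,\gamma)\in\Lambda$, then $2d\ge3\rho+2$, hence $d>\rho$. For a vector $c=(c_{d,\gamma})_{(d,\gamma)\in\Lambda}$ put
\begin{equation}\label{eq:Q}
Q_c(\eta)=\sum_{(d,\gamma)\in\Lambda}c_{d,\gamma}\;\omega(\eta)^{k-d}\eta^\gamma .
\end{equation}
The entries of $c$ will be numbers, polynomials, rational functions, power series or distributions in another variable. The polynomial $\omega(\eta)^{k-d}\eta^\gamma$ is a form of degree $3\kappa-d-2$. Different $d$ give different degrees, so these $n$ polynomials are linearly independent. Let $\Omega=\{\eta\in\mathbb R^2:\omega(\eta)\ne0\}$.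

\begin{lemma}\label{lem:rep}
Let $s\in S$ be bounded. There are $2\pi\mathbb Z^2$-periodic tempered distributions $c_{d,\gamma}$, $(d,\gamma)\in\Lambda$, such that
\[
\hat s(\eta)=\frac{Q_{c(\eta)}(\eta)}{\omega(\eta)^\kappa}\qquad\text{on }\Omega .
\]
\end{lemma}

\begin{proof}
Fix $K>k$ and let $T=\omega(\partial)^Ks$. Let $\theta_1=x_2$, $\theta_2=x_1$, $\theta_3=x_1-x_2$, so that $\theta_\nu(e_\nu)=0$. Near an interior point of an edge parallel to $e_\nu$, taken as origin, $s=p+(\theta_\nu)_+^{\rho+1}g$ with polynomials $p,g$ of degree at most $k$. The continuous function $(\theta_\nu)_+^{\rho+1}$ is constant along $e_\nu$, so $\partial_\nu^Ks=\partial_\nu^Kp+(\theta_\nu)_+^{\rho+1}\partial_\nu^Kg=0$ there. Hence $T$ is supported on $\mathbb Z^2$.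

Fix a vertex $j$. The six polynomial pieces of $s$ around $j$, split into homogeneous parts in $x-j$, give $s=\sum_{d\le k}s_d(\cdot-j)$ near $j$, where $s_d$ is homogeneous of degree $d$ and polynomial on each of the six sectors cut out by the lines $\theta_\nu=0$. The jump of $s_d$ across a ray $\pm\mathbb R_+e_\nu$ is the part of degree $d$ of the jump of $s$, so it has the form $\theta_\nu^{\rho+1}g$ with $g\in\mathcal H_{d-\rho-1}$. As above, $\omega(\partial)^Ks_d$ is supported at $0$; it is homogeneous of degree $d-3K$, so it equals $P_d(\partial)\delta$ with $P_d\in\mathcal H_{3K-d-2}$. If $d\le\rho$, all jumps vanish, $s_d$ is a polynomial and $P_d=0$.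

Let $d>\rho$. Smoothness enters through the low degree of $g$: far fewer than $K$ derivatives along $e_\nu$ remove the jump. Consider $\partial_1^{d-\rho}\partial_2^K\partial_3^Ks_d$. Near the open rays $\pm\mathbb R_+e_1$ the factor $\partial_1^{d-\rho}$ annihilates $(\theta_1)_+^{\rho+1}g$, because $\deg g=d-\rho-1$, and $\partial_2^K$ annihilates the polynomial part. Near the open rays in directions $\pm e_2$ and $\pm e_3$ the factors $\partial_2^K$ and $\partial_3^K$ annihilate $s_d$. So this distribution is $P'(\partial)\delta$ for a polynomial $P'$, and $P_d=\eta_1^{K-d+\rho}P'$. The same argument with $e_2$ or $e_3$ in the role of $e_1$ shows that $\eta_2^{K-d+\rho}$ and $\eta_3^{K-d+\rho}$ divide $P_d$. The three linear forms are pairwise coprime, so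
\[
P_d=\omega^{K-d+\rho}\sum_\gamma a_{j,d,\gamma}\,\eta^\gamma,\qquad|\gamma|=3K-d-2-3(K-d+\rho)=2d-3\rho-2 .
\]

The number $a_{j,d,\gamma}$ is a linear functional, independent of $j$, of the restriction of $s(\cdot+j)$ to the six triangles around $0$. These restrictions lie in one finite-dimensional space, so $|a_{j,d,\gamma}|\le C\|s\|_\infty$. Therefore
\[
T=\sum_{j}\sum_{(d,\gamma)\in\Lambda}a_{j,d,\gamma}\,\omega(\partial)^{K-d+\rho}\partial^\gamma\delta_j
\]
with convergence in the tempered distributions. Take Fourier transforms, use $\hat T=(i^3\omega)^K\hat s$, and divide by $(i^3\omega)^K$ on $\Omega$. Since $\omega^{-(d-\rho)}=\omega^{k-d}/\omega^\kappa$, the claim follows with $c_{d,\gamma}(\eta)=i^{|\gamma|-3(d-\rho)}\sum_ja_{j,d,\gamma}e^{-ij\cdot\eta}$.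
\end{proof}

For the converse direction we need splines whose only vertex contribution is a single term $\omega(\partial)^{k-d}\partial^\gamma\delta$. They are derivatives of fundamental solutions of $\omega(\partial)^a$. Let $Y_\nu$ be the distribution $\langle Y_\nu,\varphi\rangle=\int_0^\infty\varphi(te_\nu)\,dt$, so that $\partial_\nu Y_\nu=\delta$. Distributions supported in translates of the closed first quadrant form a commutative and associative algebra under convolution, with unit $\delta$. For $a\ge1$ let $E_a$ be the $a$-fold convolution power of $Y_1*Y_2*Y_3$; then $\omega(\partial)^aE_a=\delta$.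

\begin{lemma}\label{lem:E}
For $(d,\gamma)\in\Lambda$, all integer translates of $\partial^\gamma E_{d-\rho}$ belong to $S$.
\end{lemma}

\begin{proof}
The $a$-fold power of $Y_\nu$ has density $t^{a-1}/(a-1)!$ on the ray $\mathbb R_+e_\nu$. Writing $x=t_1e_1+t_2e_2+te_3$ and integrating over $t$, we find that $E_a$ vanishes outside the first quadrant and
\[
E_a(x)=\frac1{(a-1)!^3}\int_0^{\min(x_1,x_2)}t^{a-1}(x_1-t)^{a-1}(x_2-t)^{a-1}\,dt\qquad(x_1,x_2>0).
\]
On $0<x_2<x_1$ the substitution $t=x_2\tau$ turns the integral into the polynomial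
\[
x_2^{2a-1}\int_0^1\tau^{a-1}(1-\tau)^{a-1}(x_1-x_2\tau)^{a-1}d\tau,
\]
and on $0<x_1<x_2$ one gets the same with $x_1,x_2$ interchanged. The difference of the two polynomials is the integral over $[x_2,x_1]$; with $t=x_2+(x_1-x_2)\tau$ we have $x_1-t=(x_1-x_2)(1-\tau)$, $x_2-t=-(x_1-x_2)\tau$, $dt=(x_1-x_2)\,d\tau$, so it is divisible by $(x_1-x_2)^{2a-1}$. Thus $E_a$ is piecewise polynomial on the sectors bounded by $\mathbb R_+e_1,\mathbb R_+e_2,\mathbb R_+e_3$, homogeneous of degree $3a-2$, and of class $C^{2a-2}$ away from $0$. Its derivatives of order at most $2a-2$ are homogeneous of degree at least $a>0$ and tend to $0$ at the origin, so $E_a\in C^{2a-2}(\mathbb R^2)$. For $a=d-\rho\ge1$ we have $|\gamma|=2a-2-\rho$, so $\partial^\gamma E_a$ is in $C^\rho$ and its pieces have degree $3a-2-|\gamma|=d\le k$.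
\end{proof}

Let $z_\nu=e^{-i\eta_\nu}$, so $z_3=z_1z_2$, and let $R=\mathbb C[z_1^{\pm1},z_2^{\pm1}]$ be the ring of trigonometric polynomials $\sum_jc_je^{-ij\cdot\eta}$, regarded as entire functions of $\eta\in\mathbb C^2$. For $c\in R^n$ put
\[
v_c(\eta)=\frac{Q_{c(\eta)}(\eta)}{\omega(\eta)^\kappa}.
\]
Recall the Paley--Wiener--Schwartz theorem: an entire function $\Phi$ on $\mathbb C^2$ is the Fourier transform of a compactly supported distribution if and only if
\begin{equation}\label{eq:PW}
|\Phi(\eta)|\le C(1+|\eta|)^{m}e^{a|\operatorname{Im}\eta|}\qquad(\eta\in\mathbb C^2)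
\end{equation}
for some constants $C,m,a$.

\begin{lemma}\label{lem:entire}
Let $c\in R^n$. If $v_c$ extends to an entire function on $\mathbb C^2$, then there is a compactly supported $B\in S$ with $\hat B=v_c$.
\end{lemma}

\begin{proof}
The numerator $Q_{c(\eta)}(\eta)$ satisfies a bound \eqref{eq:PW}. Such bounds survive division by $\eta_\nu$. Indeed, let $\Phi=\eta_\nu\Phi_1$ with $\Phi,\Phi_1$ entire and $\Phi$ satisfying \eqref{eq:PW}, and let $\zeta\in\{e_1,e_2\}$ have $\zeta_\nu=1$. If $|\eta_\nu|\ge\frac12$, then $|\Phi_1(\eta)|\le2|\Phi(\eta)|$. Otherwise $|\eta_\nu+t|\ge\frac12$ for $|t|=1$, and the maximum principle for $t\mapsto\Phi_1(\eta+t\zeta)$ on the unit disc gives $|\Phi_1(\eta)|\le2\max_{|t|=1}|\Phi(\eta+t\zeta)|$. So $\Phi_1$ satisfies \eqref{eq:PW} with another $C$. We divide $3\kappa$ times; each intermediate quotient is $v_c$ times a polynomial, hence entire. So $v_c=\hat b$ with a compactly supported distribution $b$.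

Write $c_{d,\gamma}=\sum_jc_{d,\gamma,j}e^{-ij\cdot\eta}$ and let
\[
s=\sum_{d,\gamma,j}i^{\,3(d-\rho)-|\gamma|}\,c_{d,\gamma,j}\,(\partial^\gamma E_{d-\rho})(\cdot-j),
\]
a finite sum, in $S$ by Lemma~\ref{lem:E}. Since $\omega(\partial)^\kappa\partial^\gamma E_{d-\rho}=\omega(\partial)^{k-d}\partial^\gamma\delta$ has Fourier transform $i^{3(k-d)+|\gamma|}\omega^{k-d}\eta^\gamma$, the compactly supported distribution $\omega(\partial)^\kappa s$ has transform $i^{3\kappa}Q_{c(\eta)}(\eta)$, which is also the transform of $\omega(\partial)^\kappa b$. So $w=b-s$ satisfies $\omega(\partial)^\kappa w=0$ and is supported in a translate of the first quadrant. In the convolution algebra, $w=(\omega(\partial)^\kappa E_\kappa)*w=E_\kappa*\omega(\partial)^\kappa w=0$. Hence $B=s=b$ has the required properties.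
\end{proof}

\section{Scaling, and the case of $C^1$ cubics}\label{sec:cubic}

If $s(\cdot/h)$ is close to $f$, its Fourier transform is close to $\hat f$, which is of order $1$ at bounded frequencies and negligible near the far points $2\pi\beta/h$. The periodic coefficients of Lemma~\ref{lem:rep} take the same values in all these places. The coefficients are only distributions, so we first fix what ``small'' means.

Let $U\subset\mathbb R^2$ be a bounded open ball whose closure lies in $\Omega$, and let $h$ run through a sequence tending to $0$. A set $\mathcal B\subset C_c^\infty(U)$ is \emph{bounded} if all supports lie in one compact subset of $U$ and each derivative is uniformly bounded on $\mathcal B$. A family $T_h$ of distributions on $U$ is $o(h^a)$ if $\sup_{\varphi\in\mathcal B}|\langle T_h,\varphi\rangle|=o(h^a)$ for every bounded $\mathcal B$. A family $m_h\in C^\infty(U)$ is \emph{uniformly smooth} if each derivative is bounded on compact subsets of $U$ uniformly in $h$. In that case $\{m_h\varphi:\varphi\in\mathcal B,\ h\}$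 is again bounded, so $T_h=o(h^a)$ implies $m_hT_h=o(h^a)$. Finally,
\begin{equation}\label{eq:end}
\text{if }f\in C_c^\infty\text{ and }\omega^\kappa\hat f=o(1)\text{ on }U,\text{ then }f=0,
\end{equation}
because $\omega^\kappa\hat f$ does not depend on $h$, so $\hat f=0$ on $U$, and $\hat f$ is real-analytic.

\begin{lemma}\label{lem:alias}
Let $r\ge0$, $1\le q\le\infty$, $f\in C_c^\infty(\mathbb R^2)$, and suppose that $\liminf_{h\to0}h^{-r}\operatorname{dist}_q(f,S^h)=0$. Let $U$ be as above. Then along a sequence $h\to0$ there are vectors $c^h=(c^h_{d,\gamma}(\xi))$ of distributions on $U$ such that for each fixed $\beta\in\mathbb Z^2$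
\begin{equation}\label{eq:alias}
\frac{Q_{c^h(\xi)}(h\xi+2\pi\beta)}{\omega(h\xi+2\pi\beta)^\kappa}=\delta_{\beta0}\,\hat f(\xi)+o(h^r)\qquad\text{on }U .
\end{equation}
\end{lemma}

\begin{proof}
Choose a sequence $h\to0$ and $s_h\in S$ such that $\varepsilon_h=s_h(\cdot/h)-f$ has $\|\varepsilon_h\|_q=o(h^r)$. Then $s_h\in L_q$. On a triangle $t$ of $\Delta$ the norms of $L_\infty(t)$ and $L_q(t)$ are equivalent on $\pi_k$, and up to translation there are only two triangles; so $s_h$ is bounded and Lemma~\ref{lem:rep} provides periodic $c_{d,\gamma}$. Put $c^h_{d,\gamma}(\xi)=h^2c_{d,\gamma}(h\xi)$. For fixed $\beta$ and small $h$ the map $\xi\mapsto h\xi+2\pi\beta$ sends $U$ into $\Omega$: the $\nu$-th component is $h\xi_\nu\ne0$ if $\beta_\nu=0$ and is close to $2\pi\beta_\nu$ otherwise. By periodicity the left side of \eqref{eq:alias} is $h^2\hat s_h(h\xi+2\pi\beta)$. The transform of $s_h(\cdot/h)$ is $h^2\hat s_h(h\,\cdot)$, so the left side equals $(\hat f+\hat\varepsilon_h)(\xi+2\pi\beta/h)$. The second term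 is the Fourier transform of $e^{-2\pi i\beta\cdot x/h}\varepsilon_h(x)$; its value on $\varphi$ is at most $\|\varepsilon_h\|_q\|\hat\varphi\|_{q'}$ with $1/q+1/q'=1$, and $|\hat\varphi(x)|\le C(1+|x|^2)^{-2}$ uniformly on a bounded set $\mathcal B$. So this term is $o(h^r)$. For $\beta\ne0$, $\hat f(\xi+2\pi\beta/h)=O(h^a)$ uniformly on $U$ for every $a$, since $\hat f$ decays rapidly.
\end{proof}

\begin{example}[$C^1$ cubics have order $3$]\label{ex:cubic}
Let $k=3$, $\rho=1$, so $\kappa=2$, $N=1$, $\Lambda=\{(3,(1,0)),(3,(0,1))\}$ and $Q_c(\eta)=c_1\eta_1+c_2\eta_2$.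

\emph{The order is at most $3$.} Suppose the hypothesis of Lemma~\ref{lem:alias} holds with $r=3$. Take $\beta=(0,b)$ with $b=1,2$, and put $y_b=h\xi_2+2\pi b$. The point $h\xi+2\pi\beta=(h\xi_1,y_b)$ lies at distance of order $h$ from the line $\eta_1=0$, and the denominator in \eqref{eq:alias} is $h^2$ times the uniformly smooth function $\xi_1^2y_b^2(h\xi_1+y_b)^2$. Hence
\[
c_1^h\,h\xi_1+c_2^h\,y_b=o(h^5)\qquad(b=1,2),
\]
and subtraction gives $2\pi c_2^h=o(h^5)$. The points $\beta=(b,0)$ give $c_1^h=o(h^5)$ by symmetry. At $\beta=0$, \eqref{eq:alias} reads $h(c_1^h\xi_1+c_2^h\xi_2)=h^6\omega(\xi)^2(\hat f+o(h^3))$. The left side is $o(h^6)$, so $\omega^2\hat f=o(1)$ and $f=0$ by \eqref{eq:end}.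

\emph{The order is at least $3$.} Take $c_1=i^{-5}(1-z_1)(1-z_2)^2(1-z_3)^2$ and $c_2=0$. Then
\[
v_c(\eta)=\frac{1-z_1}{i\eta_1}\Bigl(\frac{1-z_2}{i\eta_2}\Bigr)^2\Bigl(\frac{1-z_3}{i\eta_3}\Bigr)^2
\]
is entire with $v_c(0)=1$, and Lemma~\ref{lem:entire} gives $B\in S$ with $\hat B=v_c$. The factor $(1-z_\nu)/(i\eta_\nu)$ vanishes at $2\pi\beta$ if $\beta_\nu\ne0$. For $\beta\ne0$ at most one $\beta_\nu$ is zero, so $\hat B$ vanishes at $2\pi\beta$ to order at least $5-2=3$. By Lemmas~\ref{lem:fourier} and~\ref{lem:easy}, $T_B$ is degree-preserving on $\pi_2$ and the order is at least $3$.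
\end{example}

Both halves are decided at the lattice points on the lines $\eta_\nu=0$, where the denominator $\omega^\kappa$ is small and the numerator must compensate. The leading terms at the origin of the coefficients in the second half, $c_1\approx\xi_1\xi_2^2\xi_3^2$, $c_2=0$, have degree $5$, which is exactly the size $h^5$ that the first half needs and cannot beat.

\section{The linear problem}\label{sec:solutions}

We now isolate the algebra behind Example~\ref{ex:cubic}. Put $y_1(\eta)=\eta_2$ and $y_2(\eta)=y_3(\eta)=\eta_1$. For each $\nu$ the pair $(\eta_\nu,y_\nu)$ is a system of linear coordinates, and $y_\nu$ is a parameter on each line $\eta_\nu=\text{const}$. In these coordinates $\omega$ equals $\eta_1y_1(\eta_1+y_1)$, $\eta_2y_2(\eta_2+y_2)$, $\eta_3y_3(\eta_3-y_3)$ respectively, of degree $2$ in $y_\nu$. So $\omega^{k-d}\eta^\gamma$ has degree at most $2(k-d)+2d-3\rho-2=N$ in $y_\nu$, and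
\begin{equation}\label{eq:A}
Q_c(\eta)=\sum_{l=0}^NA^\nu_l(c;\eta_\nu)\,y_\nu(\eta)^l,\qquad A^\nu_l(c;\tau)=\sum_{(d,\gamma)\in\Lambda}a^{\nu,l}_{d,\gamma}\,\tau^{\,3\kappa-d-2-l}\,c_{d,\gamma},
\end{equation}
with integers $a^{\nu,l}_{d,\gamma}$ that vanish when the exponent of $\tau$ is negative; the exponent is dictated by homogeneity.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\draw[gray] (0,-2.6)--(0,2.6) node[above,black]{$\eta_1=0$};
\draw[gray] (-2.6,0)--(2.6,0) node[right,black]{$\eta_2=0$};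
\draw[gray] (-2.6,2.6)--(2.6,-2.6) node[right,black]{$\eta_3=0$};
\foreach \x in {-2,...,2} { \foreach \y in {-2,...,2} { \draw[fill=white] (\x,\y) circle (2.2pt); } }
\foreach \x in {-2,-1,1,2} { \fill (0,\x) circle (2.4pt); \fill (\x,0) circle (2.4pt); \fill (\x,-\x) circle (2.4pt); }
\fill (-0.12,-0.12) rectangle (0.12,0.12);
\end{tikzpicture}
\caption{The lattice $2\pi\mathbb Z^2$ in the frequency plane and the zero set of $\omega(\eta)=\eta_1\eta_2\eta_3$, $\eta_3=\eta_1+\eta_2$. The denominator $\omega^\kappa$ of the Fourier transform of a spline is nonzero at the hollow points, vanishes to order $\kappa$ at the black points, and to order $3\kappa$ at the origin (square). The three kinds of points lead to conditions (S1), (S2), (S3).}\label{fig:lattice}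
\end{figure}

Suppose we look for $B$ with $\hat B=v_c$, $c\in R^n$, as in Lemma~\ref{lem:fourier}. Near $2\pi\beta$ write $\eta=2\pi\beta+\xi$; then $c(\eta)=c(\xi)$. At $\beta=0$ we want $Q_{c(\xi)}(\xi)\approx\omega(\xi)^\kappa$, of degree $3\kappa$, so the relevant term in the Taylor series of $c_{d,\gamma}(\xi)$ has degree $3\kappa-(3\kappa-d-2)=d+2$. Pretend that $c_{d,\gamma}$ is a form of this degree; then $A_l^\nu(c;\xi_\nu)$ is a form of degree $3\kappa-l$ by \eqref{eq:A}. There are three kinds of lattice points (Figure~\ref{fig:lattice}). Where $\omega(\beta)\ne0$, vanishing to order $r$ is ensured if all $c_{d,\gamma}$ vanish to order $r$, that is, if $c_{d,\gamma}=0$ for $d+2<r$. Where $\beta_\nu=0$ and $\beta\ne0$, we have $\eta_\nu=\xi_\nu$; the quotients $A^\nu_l(c;\xi_\nu)/\xi_\nu^\kappa$ should have no pole, and being of degree $2\kappa-l$ they should vanish when $2\kappa-l<r$. This motivates the following definition. Let $\mathbb K=\mathbb C(\xi_1,\xi_2)$.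

\begin{definition}\label{def:sol}
Let $r$ be an integer. A \emph{rational $r$-solution} is a vector $c\in\mathbb K^n$ with
\begin{enumerate}
\item[(S1)] $c_{d,\gamma}=0$ for $d<r-2$;
\item[(S2)] $A^\nu_l(c;\xi_\nu)=0$ for $l>2\kappa-r$ and $\nu=1,2,3$;
\item[(S3)] $Q_c(\xi)\ne0$.
\end{enumerate}
A \emph{polynomial $r$-solution} is a vector $c\in\mathbb C[\xi_1,\xi_2]^n$, with $c_{d,\gamma}$ a form of degree $d+2$, that satisfies (S1), (S2) and
\begin{enumerate}
\item[(S3$'$)] $Q_c(\xi)=\omega(\xi)^\kappa$;
\item[(S4)] $\xi_\nu^\kappa$ divides $A^\nu_l(c;\xi_\nu)$ in $\mathbb C[\xi_1,\xi_2]$ for all $\nu$ and $l$.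
\end{enumerate}
\end{definition}

Here $Q_c(\xi)$ is $Q_c(\eta)$ evaluated at $\eta=\xi$. A polynomial $r$-solution is a rational one. In Example~\ref{ex:cubic}, $A^1_1=c_2$ and $A^2_1=c_1$, so (S2) with $r=4$ forces $c=0$ and there is no rational $4$-solution, while $(\xi_1\xi_2^2\xi_3^2,0)$ is a polynomial $3$-solution. Theorem~\ref{thm:main} rests on two analytic and two algebraic statements.

\begin{proposition}\label{prop:lower}
Let $r\ge0$. If there is no rational $(r+1)$-solution, then $\liminf_{h\to0}h^{-r}\operatorname{dist}_q(f,S^h)>0$ for all $0\ne f\in C_c^\infty(\mathbb R^2)$ and $1\le q\le\infty$.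
\end{proposition}

\begin{proposition}\label{prop:construct}
Let $r\ge1$. If there is a polynomial $r$-solution, then there is a compactly supported $B\in S$ with $T_B$ degree-preserving on $\pi_{r-1}$.
\end{proposition}

\begin{proposition}\label{prop:none}
There is no rational $(r_0+1)$-solution.
\end{proposition}

\begin{proposition}\label{prop:exists}
If $N\ge0$, there is a polynomial $r_0$-solution.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Propositions~\ref{prop:none} and~\ref{prop:lower} with $r=r_0$ give the lower bound for the distance in (a); in particular $\operatorname{dist}_\infty(f,S^h)\ne O(h^{r})$ for $r>r_0$ and $0\ne f\in C_c^\infty$. If $r_0=0$, the upper bound holds because $0\in S$. If $r_0\ge1$, then $N\ge0$, and Propositions~\ref{prop:exists} and~\ref{prop:construct} with Lemma~\ref{lem:easy} give the upper bound and the function $B$ in (b). A compactly supported $B\in S$ with $T_B$ degree-preserving on $\pi_{r_0}$ would give $\operatorname{dist}_q(f,S^h)=O(h^{r_0+1})$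 by Lemma~\ref{lem:easy}, against (a).
\end{proof}

\section{No rational solution bounds the order}\label{sec:lower}

The vectors $c^h$ of Lemma~\ref{lem:alias}, suitably rescaled, satisfy (S1) and (S2) up to $o(1)$ while $Q_{c}(\xi)$ stays of size $\hat f$. There is no compactness that would let us pass to a limit of the $c^h$. Duality avoids this: unsolvability of the linear problem is an identity between linear functionals, and an identity can be applied to approximate solutions. This is the reason for working over the field $\mathbb K$.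

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Suppose that $\liminf h^{-r}\operatorname{dist}_q(f,S^h)=0$; we show $f=0$. If $N<0$, the left side of \eqref{eq:alias} is $0$, so $\beta=0$ gives $\hat f=o(1)$ and \eqref{eq:end} applies. Let $N\ge0$.

On $\mathbb K^n$ let $\phi(c)=Q_c(\xi)$, and let $\psi_1,\dots,\psi_m$ be the functionals
\[
c\mapsto c_{d,\gamma}\quad(d\le r-2),\qquad c\mapsto A^\nu_l(c;\xi_\nu)\quad(2\kappa-r\le l\le N,\ l\ge0,\ \nu=1,2,3).
\]
All of them are row vectors with entries in $\mathbb C[\xi]$. Conditions (S1), (S2) for $r+1$ say that $c\in\bigcap_t\ker\psi_t$, so the hypothesis means $\bigcap_t\ker\psi_t\subset\ker\phi$, and linear algebra over $\mathbb K$ gives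
\begin{equation}\label{eq:dual}
\phi=\sum_tw_t\psi_t,\qquad w_t\in\mathbb K .
\end{equation}
The real zero set of a nonzero polynomial is closed and nowhere dense, so we can choose the ball $U$ with closure in $\Omega$ and free of zeros of the denominators of the $w_t$. Let $c^h$ be given by Lemma~\ref{lem:alias}.

\emph{Points off the lines.} A polynomial vanishing on $2\pi\mathbb Z_{>0}^2$ is zero, so the $n$ functions $v_{d,\gamma}=\omega^{k-d}\eta^\gamma/\omega^\kappa$ are linearly independent on this set. Choose $n$ points $\beta\in\mathbb Z^2_{>0}$ with the matrix $(v_{d,\gamma}(2\pi\beta))$ invertible. The matrices $(v_{d,\gamma}(h\xi+2\pi\beta))$ have uniformly smooth entries and converge uniformly on $U$ to this matrix, so for small $h$ their inverses are uniformly smooth by Cramer's rule. Solving \eqref{eq:alias} for these $\beta$ gives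
\begin{equation}\label{eq:s1}
c^h_{d,\gamma}=o(h^r).
\end{equation}

\emph{Points on the lines.} Fix $\nu$ and take $\beta=(0,b)$, $(b,0)$, $(b,-b)$ for $\nu=1,2,3$ respectively, with $b=1,\dots,N+1$. For $\eta=h\xi+2\pi\beta$ we have $\eta_\nu=h\xi_\nu$ and $y_\nu(\eta)=hy_\nu(\xi)+2\pi b$, and $\omega(\eta)^\kappa$ is $h^\kappa$ times a uniformly smooth function. By \eqref{eq:alias} and \eqref{eq:A},
\[
\sum_{l=0}^NA^\nu_l(c^h;h\xi_\nu)\,\bigl(hy_\nu(\xi)+2\pi b\bigr)^l=o(h^{r+\kappa})\qquad(b=1,\dots,N+1).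
\]
The Vandermonde matrix of this system has uniformly smooth entries and the constant determinant $\prod_{b>b'}2\pi(b-b')\ne0$. Hence
\begin{equation}\label{eq:s2}
A^\nu_l(c^h;h\xi_\nu)=o(h^{r+\kappa}).
\end{equation}

\emph{The origin.} For $\beta=0$,
\begin{equation}\label{eq:s3}
Q_{c^h}(h\xi)=h^{3\kappa}\omega(\xi)^\kappa\bigl(\hat f+o(h^r)\bigr).
\end{equation}

\emph{Rescaling.} Put $\tilde c^{\,h}_{d,\gamma}=h^{-d-2}c^h_{d,\gamma}$. By the degrees in \eqref{eq:Q} and \eqref{eq:A}, $Q_{\tilde c^h}(\xi)=h^{-3\kappa}Q_{c^h}(h\xi)$ and $A^\nu_l(\tilde c^{\,h};\xi_\nu)=h^{l-3\kappa}A^\nu_l(c^h;h\xi_\nu)$. So \eqref{eq:s1} gives $\tilde c^{\,h}_{d,\gamma}=o(h^{r-d-2})=o(1)$ for $d\le r-2$; \eqref{eq:s2} gives $A^\nu_l(\tilde c^{\,h};\xi_\nu)=o(h^{r+l-2\kappa})=o(1)$ for $l\ge2\kappa-r$; and \eqref{eq:s3} gives $\phi(\tilde c^{\,h})=\omega^\kappa\hat f+o(1)$, as $r\ge0$. The identity \eqref{eq:dual} is an identity between row vectors of smooth functions on $U$, so it can be applied to the column $\tilde c^{\,h}$ of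 distributions. Since all $\psi_t(\tilde c^{\,h})$ are $o(1)$, we get $\omega^\kappa\hat f=o(1)$, and $f=0$ by \eqref{eq:end}.
\end{proof}

\section{A polynomial solution produces $B$}\label{sec:construct}

A polynomial solution prescribes the Taylor expansion at $0$ of the coefficients, and we need trigonometric polynomials with nearly this expansion. Matching finitely many Taylor coefficients is easy, but $v_c$ must also be entire, and this is an exact condition along the whole lines $\eta_\nu=0$. In Example~\ref{ex:cubic} it was met by replacing each $\xi_\nu$ with $(1-z_\nu)/i$, which works for a monomial in $\xi_1,\xi_2,\xi_3$. It does not work in general, since the substitution destroys the relation $\xi_1+\xi_2=\xi_3$. We therefore express the absence of poles as an $R$-linear condition and use that solutions of linear equations over power series are approximated by solutions over $R$.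

In this section the variable of the functions in $R$ is called $\xi$, so $z_\nu=e^{-i\xi_\nu}$. The expression $A_l^\nu(c;\xi_\nu)$ is not in $R$, but modulo $\xi_\nu^\kappa$ we may replace $\xi_\nu$ by
\[
X_\nu=-i\sum_{m=1}^\kappa\frac{(1-z_\nu)^m}m\in R .
\]
Near $\xi_\nu=0$ we have $\xi_\nu=i\log z_\nu=-i\sum_{m\ge1}(1-z_\nu)^m/m$, so $(X_\nu-\xi_\nu)/\xi_\nu^{\kappa+1}$ is an entire function. Let $G\subset R^n$ be the kernel of the $R$-linear map
\[
\Psi:\ R^n\to\bigoplus_{\nu=1}^3\bigl(R/(1-z_\nu)^\kappa R\bigr)^{N+1},\qquad c\mapsto\bigl(A^\nu_l(c;X_\nu)\bigr)_{\nu,l}.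
\]

\begin{lemma}\label{lem:nopole}
If $c\in G$, then $A^\nu_l(c(\xi);\xi_\nu)/\xi_\nu^\kappa$ is entire for all $\nu,l$, and $v_c$ is entire.
\end{lemma}

\begin{proof}
In the ring of entire functions on $\mathbb C^2$, $A^\nu_l(c;\xi_\nu)-A^\nu_l(c;X_\nu)$ is divisible by $\xi_\nu-X_\nu$, since $A^\nu_l(c;\tau)$ is a polynomial in $\tau$, and hence by $\xi_\nu^\kappa$. Also $A^\nu_l(c;X_\nu)\in(1-z_\nu)^\kappa R$ is divisible by $\xi_\nu^\kappa$, as $(1-e^{-i\xi_\nu})/\xi_\nu$ is entire. This is the first assertion, and with \eqref{eq:A} it shows that $Q_{c(\xi)}(\xi)/\xi_\nu^\kappa$ is entire for each $\nu$. At a point of $\mathbb C^2\setminus0$ at most one $\xi_\nu$ vanishes, so $v_c$ is holomorphic on $\mathbb C^2\setminus0$. By Hartogs' theorem a holomorphic function of two variables extends across an isolated point.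
\end{proof}

Let $\hat R=\mathbb C[[\xi_1,\xi_2]]$ with maximal ideal $\mathfrak m=(\xi_1,\xi_2)$. We map functions analytic near $0$, in particular elements of $R$, to $\hat R$ by taking Taylor series; vanishing to order $s$ at $0$ means membership in $\mathfrak m^s$. Comparison of lowest terms shows:
\begin{equation}\label{eq:lowest}
\text{if }P\ne0\text{ is a form of degree }a,\ g\in\hat R\text{ and }Pg\in\mathfrak m^s,\text{ then }g\in\mathfrak m^{s-a}.
\end{equation}
We recall from commutative algebra that the completion $\varprojlim R/\mathfrak n^s$ of a Noetherian ring $R$ at an ideal $\mathfrak n$ is a flat $R$-module, that is, tensoring with it preserves exact sequences. For our $R$ and $\mathfrak n=(1-z_1,1-z_2)$ put $t_\nu=1-z_\nu$. Since $z_\nu=1-t_\nu$ is invertible modulo $(t_1,t_2)^s$, we have $R/\mathfrak n^s=\mathbb C[t_1,t_2]/(t_1,t_2)^s$, so the completion is $\mathbb C[[t_1,t_2]]$, and the substitution $t_\nu=1-e^{-i\xi_\nu}=i\xi_\nu+\cdots$ identifies it with $\hat R$. In particular every element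 of $\hat R$ is congruent modulo $\mathfrak m^s$ to an element of $R$.

\begin{lemma}\label{lem:flat}
Let $c^*\in\hat R^{\,n}$ satisfy $A^\nu_l(c^*;\xi_\nu)\in\xi_\nu^\kappa\hat R$ for all $\nu,l$. For every $s$ there is $c\in G$ with $c-c^*\in\mathfrak m^s\hat R^{\,n}$.
\end{lemma}

\begin{proof}
Tensor the exact sequence $0\to G\to R^n\to\bigoplus_\nu(R/(1-z_\nu)^\kappa R)^{N+1}$ with $\hat R$. By flatness, the kernel of the map $\hat\Psi:\hat R^{\,n}\to\bigoplus_\nu(\hat R/(1-z_\nu)^\kappa\hat R)^{N+1}$ given by the same formula as $\Psi$ is the $\hat R$-span of $G$. In $\hat R$ the element $1-z_\nu$ is $\xi_\nu$ times a unit, for $\nu=1,2,3$, and $X_\nu\equiv\xi_\nu$ modulo $\xi_\nu^\kappa$. Hence $A^\nu_l(c^*;X_\nu)\equiv A^\nu_l(c^*;\xi_\nu)\equiv0$ modulo $(1-z_\nu)^\kappa$, and $c^*\in\ker\hat\Psi$. Write $c^*=\sum_mu_m^*g_m$ with $u^*_m\in\hat R$, $g_m\in G$, choose $u_m\in R$ with $u_m-u_m^*\in\mathfrak m^s$, and put $c=\sum_mu_mg_m$.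
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:construct}]
Let $c^*$ be a polynomial $r$-solution. By (S4), Lemma~\ref{lem:flat} applies; take $s=3\kappa+r+1$ and the resulting $c\in G$. By Lemmas~\ref{lem:nopole} and~\ref{lem:entire} there is a compactly supported $B\in S$ with $\hat B=v_c$. We verify the hypotheses of Lemma~\ref{lem:fourier}, using $c(2\pi\beta+\xi)=c(\xi)$.

\emph{The origin.} By (S3$'$), $\omega(\xi)^\kappa(\hat B(\xi)-1)=Q_{c(\xi)}(\xi)-Q_{c^*}(\xi)\in\mathfrak m^s$. Since $s>3\kappa$, \eqref{eq:lowest} gives $\hat B(0)=1$.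

\emph{Points with $\omega(\beta)\ne0$.} Here $\hat B(2\pi\beta+\xi)=Q_{c(\xi)}(2\pi\beta+\xi)/\omega(2\pi\beta+\xi)^\kappa$, and the denominator does not vanish at $\xi=0$. By (S1) every nonzero $c^*_{d,\gamma}$ is a form of degree $d+2\ge r$, so all $c_{d,\gamma}$ lie in $\mathfrak m^r$, and $\hat B$ vanishes to order $r$ at $2\pi\beta$.

\emph{Points $\beta\ne0$ with $\beta_\nu=0$.} The other two components of $\beta$ are nonzero. With $\eta=2\pi\beta+\xi$ we have $\eta_\nu=\xi_\nu$, so by \eqref{eq:A} $\hat B(\eta)$ is the product of a function analytic near $\xi=0$ and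
\[
\sum_{l=0}^N\frac{A^\nu_l(c(\xi);\xi_\nu)}{\xi_\nu^\kappa}\;y_\nu(\eta)^l .
\]
The difference $A^\nu_l(c;\xi_\nu)-A^\nu_l(c^*;\xi_\nu)$ lies in $\mathfrak m^s$ and is divisible by $\xi_\nu^\kappa$, by Lemma~\ref{lem:nopole} and (S4); by \eqref{eq:lowest} the quotient lies in $\mathfrak m^{s-\kappa}\subset\mathfrak m^r$. The quotient $A^\nu_l(c^*;\xi_\nu)/\xi_\nu^\kappa$ is $0$ for $l>2\kappa-r$ by (S2), and otherwise it is a form of degree $2\kappa-l\ge r$. So $\hat B$ vanishes to order $r$ at $2\pi\beta$.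
\end{proof}

\section{Three binary forms}\label{sec:forms}

From now on everything is algebra, and $N\ge0$. Conditions (S2) and (S4) concern the restrictions of the inhomogeneous polynomial $Q_c$ to the three lines $\eta_\nu=\xi_\nu$ through the point $\xi$. We homogenize each restriction, which turns (S2) into divisibility of a binary form by a power of $\eta_\nu$, and then ask which triples of forms come from one $c$.

For $c\in\mathbb K^n$ introduce a new variable $u$ in place of $\omega(\eta)$:
\[
F(\eta,u)=\sum_{(d,\gamma)\in\Lambda}c_{d,\gamma}\,\eta^\gamma u^{k-d},\qquad Q_c(\eta)=F(\eta,\omega(\eta)).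
\]
As $|\gamma|+2(k-d)=N$, the map $c\mapsto F$ is a bijection from $\mathbb K^n$ onto the polynomials in $\mathbb K[\eta_1,\eta_2,u]$ that are \emph{weighted homogeneous of degree $N$}, with weights $1,1,2$ for $\eta_1,\eta_2,u$. The $c_{d,\gamma}$ are forms in $\xi$ of degree $d+2$ exactly when $F\in\mathbb C[\xi,\eta,u]$ is \emph{jointly homogeneous of degree $3\kappa$}, where $\xi_1,\xi_2,\eta_1,\eta_2$ have degree $1$ and $u$ has degree $3$; indeed $(d+2)+|\gamma|+3(k-d)=3\kappa$. Put
\[
g_1=\xi_1\eta_2\eta_3,\quad g_2=\xi_2\eta_1\eta_3,\quad g_3=\xi_3\eta_1\eta_2,\qquad F_\nu(\eta)=F(\eta,g_\nu(\eta)).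
\]
The quadratic form $g_\nu$ agrees with $\omega$ on the line $\eta_\nu=\xi_\nu$, so $F_\nu$ is a form of degree $N$ in $\eta$ that agrees with $Q_c$ on that line.

\begin{lemma}\label{lem:dict}
Let $r=\rho+2+\mu$ with $\mu\ge0$. Then:
\begin{enumerate}
\item[(i)] (S1) holds if and only if $\deg_uF\le\kappa-\mu$;
\item[(ii)] (S2) holds if and only if $\eta_\nu^\mu$ divides $F_\nu$ for $\nu=1,2,3$;
\item[(iii)] $Q_c(\xi)=F_1(\xi)=F_2(\xi)=F_3(\xi)$;
\item[(iv)] for polynomial $c$, (S4) holds if and only if, for each $\nu$, the restriction of $F_\nu$ to $\eta_\nu=\xi_\nu$, a polynomial in $\xi_1,\xi_2,y_\nu$, is divisible by $\xi_\nu^\kappa$.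
\end{enumerate}
\end{lemma}

\begin{proof}
(i) $d<r-2$ means $k-d>k+2-r=\kappa-\mu$. For the rest write $F_\nu=\sum_{l=0}^Na_l\,\eta_\nu^{N-l}y_\nu^l$. Restricting to $\eta_\nu=\xi_\nu$ and comparing with \eqref{eq:A} gives $A^\nu_l(c;\xi_\nu)=a_l\xi_\nu^{N-l}$, which proves (iv). Since $2\kappa-r=N-\mu$, (S2) says $a_l=0$ for $N-l<\mu$, which is (ii). The point $\xi$ lies on all three lines, which gives (iii).
\end{proof}

In terms of $\mu_0=r_0-\rho-2$, and using $k-\rho-2=\kappa-2$, $2\kappa-2-\rho-2=N-2$, definition \eqref{eq:r0} reads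
\begin{equation}\label{eq:mu0}
\mu_0=\begin{cases}
0,&N\in\{0,1\},\\
1,&N=2,\\
\min(N,\kappa)-2,&N\ge3,\ k<3\rho+2,\\
\kappa-1,&N\ge3,\ k\ge3\rho+2.
\end{cases}
\end{equation}
In the third case $\rho\ge1$, because $\rho=0$ and $k<2$ give $N=0$; hence
\begin{equation}\label{eq:third}
N\ge3,\ k<3\rho+2\quad\Longrightarrow\quad\rho\ge1,\quad\kappa=\tfrac12(N+\rho+2)\ge3,\quad\mu_0\ge1 .
\end{equation}

The forms $F_1,F_2,F_3$ are the values of the polynomial $u\mapsto F(\eta,u)$ at three nodes, so their relations come from Newton interpolation. Let $\lambda=\xi_1\eta_2-\xi_2\eta_1$, the linear form in $\eta$ that vanishes at $\xi$. From $\xi_1\eta_3-\xi_3\eta_1=\lambda$ and $\xi_3\eta_2-\xi_2\eta_3=\lambda$ we get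
\begin{equation}\label{eq:nodes}
g_1-g_2=\eta_3\lambda,\qquad g_1-g_3=\eta_2\lambda,\qquad g_3-g_2=\eta_1\lambda .
\end{equation}

\begin{lemma}\label{lem:newton}
\begin{enumerate}
\item[(a)] For $F\in\mathbb K[\eta,u]$ the polynomial $\eta_1F_1+\eta_2F_2-\eta_3F_3$ is divisible by $\omega(\eta)\lambda^2$ in $\mathbb K[\eta]$, and it is zero if $\deg_uF\le1$.
\item[(b)] Let $\Phi_1,\Phi_2,\Phi_3\in\mathbb C[\xi,\eta]$ be forms of degree $N$ in $\eta$, jointly homogeneous of degree $3\kappa$, and let $D=\eta_1\Phi_1+\eta_2\Phi_2-\eta_3\Phi_3$. Suppose that in $\mathbb K[\eta]$ the difference $\Phi_1-\Phi_2$ is divisible by $\eta_3\lambda$ and $D$ by $\omega(\eta)\lambda^2$. Then there is $F\in\mathbb C[\xi,\eta,u]$, weighted homogeneous of degree $N$ and jointly homogeneous of degree $3\kappa$, with $F_\nu=\Phi_\nu$ for all $\nu$, $\deg_uF\le2$, and $\deg_uF\le1$ if $D=0$.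
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Successive division by $u-g_1$, $u-g_2$, $u-g_3$ gives
\[
F=a_0+a_1(u-g_1)+a_2(u-g_1)(u-g_2)+(u-g_1)(u-g_2)(u-g_3)H
\]
with $a_0,a_1,a_2\in\mathbb K[\eta]$, $H\in\mathbb K[\eta,u]$, and $a_2=0=H$ if $\deg_uF\le1$. By \eqref{eq:nodes},
\[
F_1=a_0,\qquad F_2=a_0-a_1\eta_3\lambda,\qquad F_3=a_0-a_1\eta_2\lambda-a_2\eta_1\eta_2\lambda^2,
\]
and therefore
\begin{equation}\label{eq:D}
\eta_1F_1+\eta_2F_2-\eta_3F_3=a_0(\eta_1+\eta_2-\eta_3)-a_1\lambda(\eta_2\eta_3-\eta_3\eta_2)+a_2\,\omega\lambda^2=a_2\,\omega\lambda^2 .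
\end{equation}

(b) By Gauss's lemma, a polynomial in $\eta$ over $\mathbb C[\xi]$ whose coefficients have no common factor, and which divides an element of $\mathbb C[\xi][\eta]$ in $\mathbb K[\eta]$, divides it in $\mathbb C[\xi][\eta]$; products of such polynomials are again such. This applies to $\eta_3\lambda$ and $\omega\lambda^2$. So $a_0=\Phi_1$, $a_1=(\Phi_1-\Phi_2)/(\eta_3\lambda)$, $a_2=D/(\omega\lambda^2)$ lie in $\mathbb C[\xi,\eta]$; they are forms of degrees $N,N-2,N-4$ in $\eta$ and of joint degrees $3\kappa,3\kappa-3,3\kappa-6$. Define $F$ by the Newton formula with $H=0$. Since $g_\nu$ has degree $2$ in $\eta$ and joint degree $3$, $F$ has the stated homogeneity. We have $F_1=\Phi_1$, $F_2=\Phi_2$, and \eqref{eq:D} gives $\eta_3F_3=\eta_1\Phi_1+\eta_2\Phi_2-D=\eta_3\Phi_3$.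
\end{proof}

Divisibility by $\lambda$ is tested at the point $\xi$: in coordinates $(\lambda,\eta_1)$ a form over $\mathbb K$ is $\sum_ja_j\lambda^j\eta_1^{m-j}$, so it is divisible by $\lambda$ if and only if it vanishes at $\eta=\xi$, and by $\lambda^2$ if and only if it vanishes there together with $\partial/\partial\eta_1$ and $\partial/\partial\eta_2$ of it.

For $r=k+1$ we have $\mu=\kappa-1$ and $\deg_uF\le1$. Writing $F_\nu=\eta_\nu^{\kappa-1}G_\nu$, Lemma~\ref{lem:newton}(a) becomes
\begin{equation}\label{eq:syz}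
\eta_1^\kappa G_1+\eta_2^\kappa G_2-\eta_3^\kappa G_3=0 .
\end{equation}
So full order depends on the lowest degrees in which \eqref{eq:syz} is solvable. For a field $\mathbb F$ let $\Sigma_M(\mathbb F)$ be the space of triples $(G_1,G_2,G_3)$ of forms of degree $M$ in $\mathbb F[\eta_1,\eta_2]$ satisfying \eqref{eq:syz}.

\begin{lemma}\label{lem:syz}
Let $\mathbb F$ have characteristic $0$ and $M\ge0$. Then $\Sigma_M(\mathbb F)=0$ if $2M\le\kappa-2$, and $\dim\Sigma_M(\mathbb F)\le1$ if $2M=\kappa-1$.
\end{lemma}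

\begin{proof}
Let $2M\le\kappa-1$, $G\in\Sigma_M(\mathbb F)$, and $P_\nu=\eta_\nu^\kappa G_\nu$, forms of degree $m=\kappa+M<2\kappa$ with $P_1+P_2=P_3$. Write $P'=\partial P/\partial\eta_1$, $\dot P=\partial P/\partial\eta_2$, and let $W=P_1'\dot P_2-\dot P_1P_2'=P_1'\dot P_3-\dot P_1P_3'$, a form of degree $2m-2$. If the $a$-th power of a linear form divides one of the $P_\nu$, its $(a-1)$-st power divides $W$. So $\omega^{\kappa-1}$ divides $W$.

Suppose $W=0$. Euler's identity $mP=\eta_1P'+\eta_2\dot P$ gives $m(P_1\dot P_2-P_2\dot P_1)=\eta_1W=0$ and $m(P_1P_2'-P_2P_1')=-\eta_2W=0$. If $P_2\ne0$, both partial derivatives of $P_1/P_2$ vanish, so $P_1/P_2\in\mathbb F$ in characteristic $0$. In any case $P_1,P_2,P_3$ are scalar multiples of one form. If they are not all zero, two of them are nonzero, and the common form is divisible by $\eta_\nu^\kappa\eta_{\nu'}^\kappa$ with $\nu\ne\nu'$, which is impossible in degree $m<2\kappa$. So $W=0$ implies $G=0$.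

If $2M\le\kappa-2$, then $2m-2\le3\kappa-4<\deg\omega^{\kappa-1}$, so $W=0$. If $2M=\kappa-1$ and $G_3(1,-1)=0$, then $\eta_3$ divides $G_3$, so $\eta_3\,\omega^{\kappa-1}$, of degree $3\kappa-2>2m-2=3\kappa-3$, divides $W$, and again $W=0$. Thus the linear functional $G\mapsto G_3(1,-1)$ is injective on $\Sigma_M(\mathbb F)$.
\end{proof}

\section{Nonexistence of rational $(r_0+1)$-solutions}\label{sec:none}

\begin{proof}[Proof of Proposition~\ref{prop:none}]
If $N<0$, then $n=0$ and (S3) cannot hold. Let $N\ge0$, $\mu=\mu_0+1\ge1$, and suppose that a rational $(r_0+1)$-solution exists. Scale it so that $Q_c(\xi)=1$. By Lemma~\ref{lem:dict}, $F_\nu=\eta_\nu^\mu G_\nu$ with forms $G_\nu$ of degree $M=N-\mu$ over $\mathbb K$, and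
\begin{equation}\label{eq:val}
G_\nu(\xi)=\xi_\nu^{-\mu}\qquad(\nu=1,2,3).
\end{equation}
In particular $M\ge0$. By Lemma~\ref{lem:newton}(a),
\begin{equation}\label{eq:cong}
D=\eta_1^{\mu+1}G_1+\eta_2^{\mu+1}G_2-\eta_3^{\mu+1}G_3\quad\text{is divisible by }\omega(\eta)\lambda^2 .
\end{equation}
So $D$ vanishes at $\eta=(0,1),(1,0),(1,-1)$, which means
\begin{equation}\label{eq:three}
G_2(0,1)=G_3(0,1),\qquad G_1(1,0)=G_3(1,0),\qquad G_2(1,-1)=(-1)^\mu G_1(1,-1).
\end{equation}
In Cases 1 and 2 the degree $M$ is too small for \eqref{eq:val} and \eqref{eq:cong}, and (S1) is not used. In Cases 3 and 4 the obstruction comes from the bound on $\deg_uF$.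

\emph{Case 1: $N\le2$.} By \eqref{eq:mu0}, $\mu=1$ for $N=0,1$ and $\mu=2$ for $N=2$. For $N=0$ we get $M<0$. For $N=1,2$ we get $M=0$; the $G_\nu$ are constants, $G_2=G_3$ by \eqref{eq:three}, and \eqref{eq:val} gives $\xi_2^\mu=\xi_3^\mu$ in $\mathbb K$, which is false.

\emph{Case 2: $N\ge3$, $k<3\rho+2$, $N\le\kappa$.} Here $\mu=N-1\ge2$ and $M=1$. Let $\epsilon=(-1)^\mu$, $a=G_3(0,1)$, $b=G_3(1,0)$, $t=G_1(1,-1)$. By \eqref{eq:three},
\[
G_1=b\eta_1+(b-t)\eta_2,\qquad G_2=(a+\epsilon t)\eta_1+a\eta_2,\qquad G_3=b\eta_1+a\eta_2,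
\]
so \eqref{eq:val} reads
\begin{equation}\label{eq:abt}
\xi_3b-\xi_2t=\xi_1^{-\mu},\qquad\xi_3a+\epsilon\xi_1t=\xi_2^{-\mu},\qquad\xi_1b+\xi_2a=\xi_3^{-\mu}.
\end{equation}
Multiply these by $-\xi_1$, $-\xi_2$, $\xi_3$ and add; $a$ and $b$ cancel, and
\begin{equation}\label{eq:t}
(1-\epsilon)\,\xi_1\xi_2\,t=\xi_3^{1-\mu}-\xi_1^{1-\mu}-\xi_2^{1-\mu}.
\end{equation}
If $\mu$ is even, the left side is zero, while the right side takes the value $2^{1-\mu}-2\ne0$ at $\xi=(1,1)$. Let $\mu$ be odd, so $\mu\ge3$ and $\epsilon=-1$. Now \eqref{eq:abt} is solvable, and we use the factor $\lambda^2$ in \eqref{eq:cong}: $\partial D/\partial\eta_1$ vanishes at $\eta=\xi$. The terms from differentiating $\eta_1^{\mu+1}$ and $\eta_3^{\mu+1}$ are $(\mu+1)\xi_1^\mu G_1(\xi)-(\mu+1)\xi_3^\mu G_3(\xi)=0$ by \eqref{eq:val}, so there remains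
\[
\xi_1^{\mu+1}b+\xi_2^{\mu+1}(a-t)-\xi_3^{\mu+1}b=0 .
\]
Multiply by $\xi_3$ and insert $\xi_3b=\xi_1^{-\mu}+\xi_2t$ and $\xi_3(a-t)=\xi_2^{-\mu}+\xi_1t-\xi_3t=\xi_2^{-\mu}-\xi_2t$ from \eqref{eq:abt}:
\[
\xi_3-\xi_3^{\mu+1}\xi_1^{-\mu}+\xi_2t\,\bigl(\xi_1^{\mu+1}-\xi_2^{\mu+1}-\xi_3^{\mu+1}\bigr)=0,\qquad\xi_2t=\frac{\xi_3^{1-\mu}-\xi_1^{1-\mu}-\xi_2^{1-\mu}}{2\xi_1}.
\]
All denominators are monomials in $\xi_1,\xi_2,\xi_3$, so we may put $\xi=(1,\tau)$ with $\tau>0$ and let $\tau\to0$. The first two terms stay bounded, $\xi_2t\sim-\frac12\tau^{1-\mu}$, and the bracket $1-\tau^{\mu+1}-(1+\tau)^{\mu+1}$ is $\sim-(\mu+1)\tau$. The product is $\sim\frac{\mu+1}2\tau^{2-\mu}$, unbounded since $\mu\ge3$. This is a contradiction.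

\emph{Case 3: $N\ge3$, $k<3\rho+2$, $N>\kappa$.} Here $\mu=\kappa-1$, so $\deg_uF\le1$ by Lemma~\ref{lem:dict}(i), and $D=0$ by Lemma~\ref{lem:newton}(a): $G=(G_1,G_2,G_3)$ is a nonzero element of $\Sigma_M(\mathbb K)$ with $M=N-\kappa+1=\kappa-\rho-1$. The hypothesis $k\le3\rho+1$ means $\kappa\le2\rho+1$, that is, $2M\le\kappa-1$. By Lemma~\ref{lem:syz}, $\Sigma_M(\mathbb K)$ is one-dimensional. It is the solution space of a homogeneous linear system with rational coefficients, so it is spanned by a triple $(G_1^0,G_2^0,G_3^0)$ of forms with rational coefficients, and $G=wG^0$ with $0\ne w\in\mathbb K$. By \eqref{eq:val},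
\[
\xi_1^{\kappa-1}G^0_1(\xi)=\xi_2^{\kappa-1}G^0_2(\xi)=\xi_3^{\kappa-1}G^0_3(\xi)=w^{-1}.
\]
This is a nonzero form in $\xi$ of degree $\kappa-1+M$ divisible by $\omega(\xi)^{\kappa-1}$. So $M\ge2(\kappa-1)$, which contradicts $2M\le\kappa-1$ as $\kappa\ge3$ by \eqref{eq:third}.

\emph{Case 4: $N\ge3$, $k\ge3\rho+2$.} Here $\mu=\kappa$, so $F$ does not depend on $u$ and $F=F_1=F_2=F_3$ is a nonzero form of degree $N$ divisible by $\omega(\eta)^\kappa$. But $N<3\kappa$.
\end{proof}

\section{Existence of polynomial $r_0$-solutions}\label{sec:existence}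

\begin{proof}[Proof of Proposition~\ref{prop:exists}]
Let $\mu=\mu_0$. By Lemma~\ref{lem:dict} we must find $F\in\mathbb C[\xi,\eta,u]$, weighted homogeneous of degree $N$ and jointly homogeneous of degree $3\kappa$, such that for all $\nu$
\begin{equation}\label{eq:goal}
\deg_uF\le\kappa-\mu,\qquad\eta_\nu^\mu\mid F_\nu,\qquad F_\nu(\xi)=\omega(\xi)^\kappa,\qquad\xi_\nu^\kappa\mid F_\nu|_{\eta_\nu=\xi_\nu}.
\end{equation}

\emph{Case 1: $N\in\{0,1\}$, $\mu=0$.} Take $F=\omega(\xi)^\kappa$ for $N=0$ and $F=\xi_1^{\kappa-1}\xi_2^\kappa\xi_3^\kappa\,\eta_1$ for $N=1$. Then $F_\nu=F$, the first two conditions are empty, and for $N=1$, $\nu=1$ the missing factor $\xi_1$ in the last condition comes from $\eta_1=\xi_1$.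

\emph{Case 2: $N=2$, $\mu=1$.} Here $\kappa=(\rho+4)/2\ge2$, so $u$ may occur to the first power. Take
\[
F=-\tfrac12\,\omega(\xi)^{\kappa-1}V,\qquad V=u-\xi_2\eta_1^2-\xi_1\eta_2^2-2\xi_3\eta_1\eta_2 .
\]
Substituting $u=g_1=\xi_1\eta_1\eta_2+\xi_1\eta_2^2$, $u=g_2=\xi_2\eta_1^2+\xi_2\eta_1\eta_2$ and $u=g_3=\xi_3\eta_1\eta_2$ gives
\begin{align*}
V_1&=\eta_1\bigl((\xi_1-2\xi_3)\eta_2-\xi_2\eta_1\bigr),\\
V_2&=\eta_2\bigl((\xi_2-2\xi_3)\eta_1-\xi_1\eta_2\bigr),\\
V_3&=-\bigl(\xi_2\eta_1^2+(\xi_1+\xi_2)\eta_1\eta_2+\xi_1\eta_2^2\bigr)=-\eta_3(\xi_2\eta_1+\xi_1\eta_2).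
\end{align*}
So $\eta_\nu$ divides $V_\nu$; together with the factor $\xi_\nu^{\kappa-1}$ this gives the second and fourth conditions. At $\eta=\xi$, $V_3=-2\omega(\xi)$, which gives the third by Lemma~\ref{lem:dict}(iii). The polynomial $V$ has weighted degree $2$ and joint degree $3$.

\emph{Case 3: $N\ge3$, $k<3\rho+2$, $\mu=\min(N,\kappa)-2$.} A polynomial $F$ free of $u$ would have to be divisible by $\omega(\eta)^\mu$, which needs $N\ge3\mu$. But now $\kappa-\mu\ge2$, so by Lemma~\ref{lem:newton}(b) the three forms may differ. We take monomials that share a common part and spend the remaining degree $\sigma$ on the direction where it is needed: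
\[
\Phi_\nu=\omega(\xi)^\kappa\prod_{\iota=1}^3\Bigl(\frac{\eta_\iota}{\xi_\iota}\Bigr)^{n_\iota}\cdot\Bigl(\frac{\eta_\nu}{\xi_\nu}\Bigr)^{\sigma},
\]
with integers satisfying
\begin{equation}\label{eq:expo}
\sigma\ge0,\qquad n_\nu\ge1,\qquad n_1+n_2+n_3+\sigma=N,\qquad\mu\le n_\nu+\sigma\le\kappa .
\end{equation}
To find them let $a=N-\mu-2=N-\min(N,\kappa)\ge0$ and $b=\lfloor a/2\rfloor$, and put
\[
n_1=n_2=b+1,\qquad n_3=a-b+1,\qquad\sigma=\mu-1-b .
\]
The sum is $a+\mu+2=N$; further $n_1+\sigma=n_2+\sigma=\mu$ and $n_3+\sigma=\mu+a-2b\in\{\mu,\mu+1\}$, with $\mu+1<\kappa$. Finally $b\le a\le\mu-1$: for $a=0$ this is $\mu\ge1$, and for $a>0$ we have $\mu=\kappa-2$ and $a=N-\kappa=\kappa-\rho-2\le\kappa-3$; both follow from \eqref{eq:third}.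

By \eqref{eq:expo} the $\Phi_\nu$ are polynomials, forms of degree $N$ in $\eta$ and of joint degree $3\kappa$, with $\eta_\nu^\mu\mid\Phi_\nu$ and $\Phi_\nu(\xi)=\omega(\xi)^\kappa$. On $\eta_\nu=\xi_\nu$, $\Phi_\nu$ equals $\xi_\nu^\kappa\prod_{\iota\ne\nu}\xi_\iota^{\kappa-n_\iota}\eta_\iota^{n_\iota}$. It remains to check the hypotheses of Lemma~\ref{lem:newton}(b). The difference $\Phi_1-\Phi_2$ is divisible by $\eta_3$, since $n_3\ge1$, and by $\lambda$, since it vanishes at $\xi$. Next, $D=\eta_1\Phi_1+\eta_2\Phi_2-\eta_3\Phi_3$ is, up to a factor in $\mathbb K$, the product of $\eta_1^{n_1}\eta_2^{n_2}\eta_3^{n_3}$, a multiple of $\omega(\eta)$, and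
\[
D_0=\eta_1(\eta_1/\xi_1)^\sigma+\eta_2(\eta_2/\xi_2)^\sigma-\eta_3(\eta_3/\xi_3)^\sigma .
\]
At $\eta=\xi$ we have $D_0=\xi_1+\xi_2-\xi_3=0$, and $\partial D_0/\partial\eta_\iota=(\sigma+1)\bigl((\eta_\iota/\xi_\iota)^\sigma-(\eta_3/\xi_3)^\sigma\bigr)=0$ for $\iota=1,2$. So $\lambda^2\mid D_0$, and the lemma gives $F$ with $F_\nu=\Phi_\nu$ and $\deg_uF\le2\le\kappa-\mu$.

\emph{Case 4: $N\ge3$, $k\ge3\rho+2$, $\mu=\kappa-1$.} We need $\deg_uF\le1$, hence a solution $G$ of \eqref{eq:syz} of degree $M=N-\mu=\kappa-\rho-1$ in $\eta$, with coefficients in $\mathbb C[\xi]$ and prescribed values $G_\nu(\xi)=\omega(\xi)^\kappa/\xi_\nu^{\kappa-1}$. These values form the triple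
\[
\Theta(\xi)=\bigl(\xi_1(\xi_2\xi_3)^\kappa,\ \xi_2(\xi_1\xi_3)^\kappa,\ \xi_3(\xi_1\xi_2)^\kappa\bigr),
\]
which itself solves \eqref{eq:syz} in the variables $\xi$: the left side is $\omega(\xi)^\kappa(\xi_1+\xi_2-\xi_3)=0$. So $\Theta\in\Sigma_{2\kappa+1}(\mathbb C)$. The plan is to write $\Theta$ in terms of solutions of degree at most $M$ and to replace $\xi$ by $\eta$ in $M$ of the $2\kappa+1$ places.

Let $\mathcal P=\mathbb C[\eta_1,\eta_2]$ and $\Sigma=\bigoplus_m\Sigma_m(\mathbb C)$, the kernel of the map $\mathcal P^3\to\mathcal P$ given by the left side of \eqref{eq:syz}. By Hilbert's syzygy theorem in two variables, the kernel of a homogeneous map between finitely generated graded free $\mathcal P$-modules is a finitely generated graded free module. Let $m_1\le m_2\le\cdots$ be the degrees of a homogeneous basis of $\Sigma$. For $m\ge\kappa-1$ every monomial of degree $m+\kappa$ is divisible by $\eta_1^\kappa$ or $\eta_2^\kappa$, so $\mathcal H_m^3\to\mathcal H_{m+\kappa}$ is onto, and for large $m$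
\[
\sum_\iota(m-m_\iota+1)=\dim\Sigma_m(\mathbb C)=3(m+1)-(m+\kappa+1)=2(m+1)-\kappa .
\]
Hence the basis has two elements $G^{(1)},G^{(2)}$, and $m_1+m_2=\kappa$. Lemma~\ref{lem:syz} gives $2m_1\ge\kappa-1$, so $2m_2\le\kappa+1$, that is, $m_2\le\lceil\kappa/2\rceil$. The hypothesis $k\ge3\rho+2$ means $\rho+1\le\kappa/2$, so the integer $M$ is at least $\kappa/2$, and $m_1\le m_2\le M$.

Write $\Theta(\xi)=\alpha_1(\xi)G^{(1)}(\xi)+\alpha_2(\xi)G^{(2)}(\xi)$ with forms $\alpha_\iota$ of degree $2\kappa+1-m_\iota$. Since $0\le M-m_\iota\le2\kappa+1-m_\iota$, we may replace, in each monomial of $\alpha_\iota$, $M-m_\iota$ of the factors $\xi_1,\xi_2$ by the corresponding $\eta_1,\eta_2$. This gives $\tilde\alpha_\iota(\xi;\eta)$, a form of degree $M-m_\iota$ in $\eta$ and of joint degree $2\kappa+1-m_\iota$, with $\tilde\alpha_\iota(\xi;\xi)=\alpha_\iota(\xi)$. Put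
\[
G(\xi;\eta)=\tilde\alpha_1(\xi;\eta)\,G^{(1)}(\eta)+\tilde\alpha_2(\xi;\eta)\,G^{(2)}(\eta),\qquad\Phi_\nu=\eta_\nu^{\kappa-1}G_\nu .
\]
Then $G$ solves \eqref{eq:syz} in $\eta$, has degree $M$ in $\eta$ and joint degree $2\kappa+1$, and $G(\xi;\xi)=\Theta(\xi)$. So the $\Phi_\nu$ are forms of degree $N$ in $\eta$ and joint degree $3\kappa$, with $\eta_\nu^\mu\mid\Phi_\nu$, $\Phi_\nu(\xi)=\omega(\xi)^\kappa$ and $\eta_1\Phi_1+\eta_2\Phi_2-\eta_3\Phi_3=0$. The difference $\Phi_1-\Phi_2$ vanishes at $\xi$, so it is divisible by $\lambda$. Modulo $\eta_3$ we have $\eta_2\equiv-\eta_1$, so the last relation gives $\eta_1(\Phi_1-\Phi_2)\equiv0$, and $\eta_3\mid\Phi_1-\Phi_2$. Lemma~\ref{lem:newton}(b) with $D=0$ yields $F$ with $F_\nu=\Phi_\nu$ and $\deg_uF\le1=\kappa-\mu$.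

For the last condition in \eqref{eq:goal}, note $\Phi_\nu|_{\eta_\nu=\xi_\nu}=\xi_\nu^{\kappa-1}G_\nu|_{\eta_\nu=\xi_\nu}$. The polynomial $G_\nu|_{\eta_\nu=\xi_\nu}$ is divisible by $\xi_\nu$ if it vanishes where $\xi_\nu=0$, that is, if $G_\nu(\xi;\eta)=0$ for all complex $\xi,\eta$ with $\xi_\nu=\eta_\nu=0$. For such $\xi\ne0$ both points lie on one line through the origin, so $\eta=t\xi$ and $G_\nu(\xi;\eta)=t^MG_\nu(\xi;\xi)=t^M\Theta_\nu(\xi)=0$, as $\xi_\nu$ divides $\Theta_\nu$. The case $\xi=0$ follows by continuity.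
\end{proof}

\begin{remark}
Case 4 above and Case 3 of Section~\ref{sec:none} explain the threshold $k\ge3\rho+2$. The degrees of the two basic solutions of \eqref{eq:syz} add up to $\kappa$ and differ by at most $1$, so they are $\lfloor\kappa/2\rfloor$ and $\lceil\kappa/2\rceil$, while the degree available for order $k+1$ is $M=\kappa-\rho-1$. Both generators fit exactly when $\lfloor\kappa/2\rfloor\ge\rho+1$, that is, $k\ge3\rho+2$. For $\pi^1_{5,\Delta}$ we have $\kappa=4$, $M=2$ and degrees $2,2$; for $\pi^1_{4,\Delta}$ we have $\kappa=3$, $M=1$ and degrees $1,2$, and one generator alone cannot take the three values prescribed by \eqref{eq:val}.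
\end{remark}

\begin{thebibliography}{1}

\bibitem{controlled}
\emph{On the controlled approximation order from certain},
\texttt{https://apps.dtic.mil/sti/pdfs/ADA142868.pdf}.

\end{thebibliography}
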